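# Engel depth of finite simple groups

## 1. The guess that large simple groups have large Engel depth

Take two elements $x,y$ of a finite group and commutate with $y$ on the right again and again: $x,\ [x,y],\ [[x,y],y],\dots$. Each term is determined by the previous one, so the sequence runs for a while and then goes around a cycle forever. How long can it take to enter the cycle? A first guess is that a large group leaves room for a long wait. More precisely, for each $r$ only finitely many nonabelian simple groups should have the property that every such sequence is on its cycle after $r$ steps. For nonabelian simple groups this guess is correct, and these notes prove it. We first fix the words and test the guess, because for groups in general it fails.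

Throughout, $[a,b]=a^{-1}b^{-1}ab$, $a^b=b^{-1}ab$, $[x,{}_0y]=x$ and $[x,{}_ny]=[[x,{}_{n-1}y],y]$. Write $f_y(x)=[x,y]$, so that $[x,{}_ny]=f_y^n(x)$.

**Definition.** Every finite group $G$ satisfies a law $[x,{}_ry]=[x,{}_sy]$ (for all $x,y\in G$) for some integers $s>r\ge0$. The least possible $r$ is the *Engel depth* of $G$, and $V_r$ is the class of finite groups of Engel depth $\le r$.

Call a point *periodic* for a self-map if some positive iterate fixes it. Then $G$ has depth $\le r$ if and only if $f_y^r(x)$ is $f_y$-periodic for all $x,y$. Indeed, if $[x,{}_{r'}y]=[x,{}_{s'}y]$ is a law with $r'\le r$ and $r'<s'$, commutate $r-r'$ more times with $y$. Conversely, if all the points $f_y^r(x)$ are periodic, take a common period for the finitely many pairs $(x,y)$. Such an $r$ exists because $G$ is finite. Two consequences: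

$$\text{if some }x,y\in G\text{ satisfy }[x,{}_ry]\ne[x,{}_jy]\text{ for all }j>r,\text{ then }G\notin V_r;\tag{1}$$

$$\text{if }H\text{ is a section of }G,\text{ then depth}(H)\le\text{depth}(G).\tag{2}$$

For (2), laws pass to subgroups and quotients. Also $V_0\subseteq V_1\subseteq\cdots$. We shall constantly use

$$[x,y]=(y^{-1})^x\,y .\tag{3}$$

So $[x,y]y^{-1}$ is conjugate to $y^{-1}$, and $[cx,y]=[x,y]$ for every $c$ in the centralizer $C(y)$.

**Test: abelian groups.** Here $[x,y]=1$ always, so a nontrivial abelian group has depth $1$. Thus $V_1$ contains all cyclic groups of prime order, and the word "nonabelian" is needed.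

**Test: dihedral groups of order $2m$, $m\ge3$ odd.** Let $z_n=[x,{}_ny]$. If $x,y$ are rotations, then $z_1=1$. If $x$ is a reflection and $y$ a rotation, then $z_1=x^{-1}y^{-1}xy=y^2$ and $z_2=1$. If $y$ is a reflection, then $z_1$ is a rotation inverted by $y$. For such $z$ we have $[z,y]=z^{-1}z^y=z^{-2}$, and squaring is bijective in odd order, so $z_1$ is periodic. So $z_2$ is always periodic, while $z_1=y^2\ne1=z_j$ $(j\ge2)$ in the second case if $y\neq1$. The depth is exactly $2$ for every odd $m\ge 3$. Size alone does not force depth.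

**Test: dihedral $2$-groups and alternating groups.** Let $\langle x,y\rangle$ be dihedral of order $2^{k+1}$, $k\ge2$, with $x$ of order $2^k$, $y^2=1$, $x^y=x^{-1}$. Then $[x,{}_my]=x^{(-2)^m}$, so $[x,{}_{k-1}y]\ne1=[x,{}_jy]$ for all $j\ge k$. By (1) the depth is at least $k$. This group acts faithfully on the vertices of a regular $2^k$-gon, so it lies in $S_{n-2}$ if $2^k\le n-2$. And $S_{n-2}$ embeds in $A_n$ for $n\ge4$: multiply each odd permutation by the transposition $(n-1\ \,n)$. By (2),

$$\text{depth}(A_n)\ge k\quad\text{whenever }k\ge2,\ 2^k\le n-2 .\tag{4}$$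

So depth$(A_n)\to\infty$. The guess passes for the alternating groups.

**Test: $\mathrm{PSL}(2,4)$.** Let $\mathbb F_4=\{0,1,\omega,\omega^2\}$, $y=\mathrm{diag}(\omega,\omega^2)$ and $x=\begin{pmatrix}1&\omega^2\\1&\omega\end{pmatrix}$. Multiplying out,
$$[x,y]=\begin{pmatrix}0&\omega^2\\\omega&\omega^2\end{pmatrix},\quad [x,{}_2y]=\begin{pmatrix}\omega^2&1\\0&\omega\end{pmatrix},\quad [x,{}_3y]=\begin{pmatrix}1&1\\0&1\end{pmatrix},$$
and the upper right entry continues as $\omega^2,\omega,1,\omega^2,\dots$ with all matrices unitriangular. So $[x,{}_2y]$ never returns, and the depth is at least $3$. Keep the shape of $[x,{}_2y]$ in mind: it is an upper unitriangular matrix times $y^2$. Once the diagonal is nontrivial but the matrix is triangular, the next commutator is unitriangular and the diagonal part is lost forever.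

We use two known facts. Finite groups of Engel depth $\le2$ are soluble. On the other hand $\mathrm{PSL}(2,4)$ and $\mathrm{PSL}(2,8)$ both have depth three, so depth does not grow strictly with the order even among simple groups. The question is a conjecture in the paper "Simple Groups of Small Engel Depth". The comparison there is with a theorem of H. Heineken and P. M. Neumann: any nontrivial variety of groups contains only finitely many of the groups $\mathrm{PSL}(2,q)$ or $Sz(q)$. The classes $V_r$ are not varieties, but are expected to share some properties with them. Here is what we shall prove.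

**Main Theorem.** For every $r\ge0$, $V_r$ contains only finitely many nonabelian finite simple groups (up to isomorphism).

**Theorem A.** If $r\ge2$ and $q\ge(r-1)^24^r$ is a prime power, then $\mathrm{PSL}(2,q)\notin V_r$. Consequently, for all $q\ge4$, $\ \mathrm{depth}\,\mathrm{PSL}(2,q)>\frac12\log_2q-\log_2(\frac12\log_2q)$.

**Theorem B.** For every $r$, $Sz(2^{2n+1})\notin V_r$ for all sufficiently large $n$.

**Theorem C.** Let $q=2^n$, $n\ge2$. For $c\in\mathbb F_q^*$ let $A_c(\beta)=c(\beta^2+\beta)$, an $\mathbb F_2$-linear map on $\mathbb F_q$, and let $k(c)$ be the least $k$ with $\ker A_c^k=\ker A_c^{k+1}$. Then $\mathrm{depth}\,\mathrm{PSL}(2,2^n)=1+\max_{c\ne0}k(c)\le n+1$, with equality if $n$ is a power of $2$.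

**Corollary.** For each $r$ there is a finite set $\mathcal S_r$ of nonabelian simple groups such that every nonabelian simple section (in particular every nonabelian composition factor) of every group in $V_r$ lies in $\mathcal S_r$.

The Main Theorem says equivalently that the Engel depth of a nonabelian finite simple group tends to infinity with its order. It uses the classification of finite simple groups, the Hasse–Weil bound, and, for the Suzuki groups only, Hrushovski's theorem on intersections with graphs of Frobenius. Theorem C is a sharpening that the Main Theorem does not need.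

## 2. Involutions and Borel subgroups see depth two in $\mathrm{PSL}(2,2^n)$

What worked for $A_n$ was to find a soluble subgroup of large depth. A sensible person would try this in $G=\mathrm{SL}_2(q)=\mathrm{PSL}(2,q)$, $q=2^n\ge4$. There are two obvious places to look.

*Take $y$ to be an involution,* as in the dihedral trick. For any $x\in G$, $z_1=[x,y]=y^xy$ is inverted by $y$, so $[z_1,{}_my]=z_1^{(-2)^m}$. Element orders in $G$ are odd or equal to $2$. In the odd case $z_1$ is periodic, and if $z_1^2=1$ then $z_2=1$. So $z_2$ is always periodic, and no choice of $x$ helps. The trick needs elements of order $2^k$ with $k$ large, and there are none.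

*Stay in the Borel subgroup $B$ of upper triangular matrices,* with unipotent radical $U=\{u(s)\}$, $u(s)=\begin{pmatrix}1&s\\0&1\end{pmatrix}$. For $x,y\in B$ we have $z_1\in U$. If $y\in U$, then $z_2=1$. If $y$ has diagonal $(\alpha,\alpha^{-1})$ with $\alpha\ne1$, then $u(s)^y=u(\alpha^{-2}s)$, so $f_y(u(s))=u((\alpha^{-2}+1)s)$ is bijective on $U$, and $z_1$ is periodic. Again nothing survives two steps.

The dihedral subgroups of order $2(q\pm1)$ have depth $2$ by the second test. So we need pairs $x,y$ whose commutators wander outside all these subgroups. The example in $\mathrm{PSL}(2,4)$ suggests keeping $y$ diagonal and looking for $x$ in general position, and then running the sequence *backwards*: prescribe the last interesting term, and look for its preimages under $f_y$. By (3),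
$$z\in f_y(G)\iff zy^{-1}\text{ is conjugate to }y^{-1}\text{ in }G .\tag{5}$$
In $\mathrm{SL}_2$, traces turn this into a problem in one variable.

## 3. A one-variable recursion for traces in $\mathrm{SL}_2$

Let $k$ be a field. For $g\in\mathrm{SL}_2(k)$, Cayley–Hamilton says $g^2=\mathrm{tr}(g)\,g-1$, i.e. $g^{-1}=\mathrm{tr}(g)-g$.

**Fricke's identity.** With $\alpha=\mathrm{tr}\,a$, $\beta=\mathrm{tr}\,b$, $\gamma=\mathrm{tr}(ab)$ we have $\mathrm{tr}[a,b]=\alpha^2+\beta^2+\gamma^2-\alpha\beta\gamma-2$. Indeed, replacing $a^{-1}$ by $\alpha-a$ gives $\mathrm{tr}(a^{-1}b^{-1}ab)=\alpha^2-\mathrm{tr}(ab^{-1}ab)$. Replacing $b^{-1}$ by $\beta-b$ gives $\mathrm{tr}(ab^{-1}ab)=\beta\,\mathrm{tr}(a^2b)-\mathrm{tr}((ab)^2)=\beta(\alpha\gamma-\beta)-(\gamma^2-2)$.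

**Trace recursion.** Let $x,y\in\mathrm{SL}_2(k)$, $t=\mathrm{tr}\,y$, $c=4-t^2$ and $\sigma_n=\mathrm{tr}[x,{}_ny]-2$ for $n\ge1$. Then
$$\sigma_{n+1}=\sigma_n(\sigma_n+c).\tag{6}$$

*Proof.* Let $a=[x,{}_ny]$ and $\tau=\mathrm{tr}\,a$. By (3), $a=wy$ with $w$ conjugate to $y^{-1}$, so $\mathrm{tr}\,w=t$. Then $ay=wy^2=w(ty-1)=ta-w$, so $\mathrm{tr}(ay)=t\tau-t$. Fricke's identity gives
$$\mathrm{tr}[a,y]=\tau^2+t^2+(t\tau-t)^2-\tau t(t\tau-t)-2=\tau^2-t^2\tau+2t^2-2 .$$
Put $\tau=\sigma_n+2$: the right side becomes $\sigma_n^2+(4-t^2)\sigma_n+2$. $\square$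

About $a$ we used only $\mathrm{tr}(ay^{-1})=t$. This remark matters in Section 5.

**Diagonal $y$.** Let $y=\mathrm{diag}(\lambda,\lambda^{-1})$ and $D=\lambda-\lambda^{-1}$, so $c=-D^2$. For $x=\begin{pmatrix}a&b\\e&d\end{pmatrix}\in\mathrm{SL}_2$ we have $x^{-1}=\begin{pmatrix}d&-b\\-e&a\end{pmatrix}$ and $y^{-1}xy=\begin{pmatrix}a&b\lambda^{-2}\\e\lambda^2&d\end{pmatrix}$. So
$$\mathrm{tr}[x,y]=2ad-be(\lambda^2+\lambda^{-2})=2-be\,D^2,$$
i.e. $\sigma_1=c\cdot be$. Given any $\beta_1\in k$, the matrix $x=\begin{pmatrix}1&\beta_1\\1&1+\beta_1\end{pmatrix}$ has $\sigma_1=c\beta_1$. If $c\ne0$, write $\sigma_n=c\beta_n$. Then (6) becomes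
$$\beta_{n+1}=c\,\beta_n(\beta_n+1).\tag{7}$$

**What to aim for.** Suppose $\lambda\in\mathbb F_q^*$, $\lambda^4\ne1$, and $\beta_1\in\mathbb F_q$ is such that $\beta_r=-1$. Then $\beta_j=0$, i.e. $\mathrm{tr}[x,{}_jy]=2$, for all $j>r$, while $\mathrm{tr}[x,{}_ry]=2-c=t^2-2=\lambda^2+\lambda^{-2}$. This is not $2$ since $\lambda^2\ne1$, and not $-2$ since $\lambda^2\ne-1$. Hence $[x,{}_ry]\ne\pm[x,{}_jy]$ for all $j>r$, and $\mathrm{PSL}(2,q)\notin V_r$ by (1).

**The case $r=2$ by hand.** Put $\nu=\lambda^2-1$. Then $D^2=\nu^2/\lambda^2$, so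
$$D^{-2}=\frac{1+\nu}{\nu^2}=\frac1\nu\Big(\frac1\nu+1\Big).\tag{8}$$
So $\beta_1=1/\nu$ gives $\beta_2=-D^2D^{-2}=-1$. Any $\lambda\in\mathbb F_q^*$ with $\lambda^4\ne1$ shows that the depth is at least $3$. For $q=4$, $\lambda=\omega$ we get $\nu=\omega$, $\beta_1=\omega^2$, which is the matrix example of Section 1.

## 4. A tower of curves and Theorem A

For larger $r$ we go backwards from $-1$ under (7). Put $\gamma_i=\beta_{r-i}$. We need $\gamma_0=-1$ and $\gamma_{i+1}^2+\gamma_{i+1}=\gamma_i/c=-\gamma_i/D^2$ for $0\le i\le r-2$. By (8) the first step is solved rationally by $\gamma_1=1/\nu$. It remains to solve in $\mathbb F_q$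
$$\gamma_{i+1}^2+\gamma_{i+1}=-\gamma_i\,\frac{1+\nu}{\nu^2}\qquad(1\le i\le r-2).\tag{9}$$
Each step is a quadratic equation, which over $\mathbb F_q$ may be unsolvable. But $\lambda$ is free, so (9) describes a curve, and we count its points.

**Textbook facts on function fields.** Let $F'/F$ be an extension of degree $d$ of function fields in one variable. Over a place $P$ of $F$ the ramification indices and relative degrees satisfy $\sum e f=d$. In particular at most $d$ rational places (residue field $\mathbb F_q$) lie over one rational place.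

* *Riemann–Hurwitz,* over an algebraically closed constant field, $F'/F$ separable: $2g'-2=d(2g-2)+\sum d_{P'}$, where the different exponent $d_{P'}$ is $e-1$ at tame places and $0$ at unramified ones.
* *Quadratic extensions in odd characteristic,* $z^2=h$: only zeros and poles of $h$ can ramify, and tamely.
* *Artin–Schreier extensions in characteristic $2$,* $z^2+z=f$: places where $f$ is regular are unramified, and a pole of $f$ of odd order $m$ ramifies with different exponent $m+1$.
* *Hasse–Weil:* a function field of genus $g$ with full constant field $\mathbb F_q$ has at least $q+1-2g\sqrt q$ rational places. The genus does not change when the constants are extended to $\overline{\mathbb F}_q$.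

**Step 1: the tower.** This step sets up the fields and shows that their degrees do not collapse. Let $F_1=\mathbb F_q(\lambda)$ if $q$ is odd, and $F_1=\mathbb F_q(\nu)$ if $q$ is even. In the even case $\lambda=\sqrt{1+\nu}$ exists in $\mathbb F_q$ for every value of $\nu$ in $\mathbb F_q$. Let $\gamma_1=1/\nu$ and $F_{i+1}=F_i(\gamma_{i+1})$ with (9). Let $P$ be a place of $F_1\overline{\mathbb F}_q$ with $\nu(P)=0$: that is $\lambda=\pm1$ for odd $q$, and $\nu=0$ for even $q$. In each case $\nu$ has a simple zero at $P$.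

*Claim.* Over $\overline{\mathbb F}_q$, $[F_i:F_1]=2^{i-1}$, $P$ is totally ramified in $F_i$, and the normalized valuation $v_i$ there has $v_i(\gamma_i)=-(2^i-1)$.

For $i=1$ this is clear. If it holds for $i$, the right side of (9) has $v_i$-value $-(2^i-1)-2\cdot2^{i-1}=-(2^{i+1}-1)$, which is negative and odd. Let $z$ be a root of (9), and $w$ a normalized extension of $v_i$ with ramification index $e'\le2$. Since $z^2+z$ has a pole, so does $z$, and $w(z^2+z)=2w(z)$. Thus $2w(z)=-e'(2^{i+1}-1)$, so $e'$ is even. Hence $e'=2$, the degree is $2$, and $w(z)=-(2^{i+1}-1)$. This is the claim for $i+1$.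

*Constants.* Let $\mathbb F_{q^m}$ be the algebraic closure of $\mathbb F_q$ in $F_i$. Then $2^{i-1}\ge[F_i:F_1]=m\,[F_i:F_1\mathbb F_{q^m}]\ge m\,[F_i\overline{\mathbb F}_q:F_1\overline{\mathbb F}_q]=m2^{i-1}$, so $m=1$, and $\mathbb F_q$ is the full constant field of $F_i$.

*Poles.* The poles of $\gamma_i$ and of $\gamma_iD^{-2}$ lie only over $\nu=0$. Elsewhere, including $\lambda=0,\infty$ (resp. $\nu=1,\infty$), both $\gamma_1=1/\nu$ and $D^{-2}=(1+\nu)/\nu^2$ are regular, and $\gamma_{i+1}$ is integral over $\gamma_iD^{-2}$ by (9).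

**Step 2: the genus.** This step shows that the genus $g_i$ of $F_i$ satisfies
$$2g_i-2\le2^i(2i-3).\tag{10}$$

*$q$ odd.* Put $z=2\gamma_{i+1}+1$. Then $F_{i+1}=F_i(z)$ and $z^2=h_i:=1-4\gamma_iD^{-2}$. Geometrically, the poles of $h_i$ are the two places over $\lambda=\pm1$, each of order $2^{i+1}-1$. So $h_i$ has at most $2(2^{i+1}-1)$ zeros, and at most $2(2^{i+1}-1)+2=2^{i+2}$ geometric places ramify, all tamely with different exponent $1$. Riemann–Hurwitz gives $2g_{i+1}-2\le2(2g_i-2)+2^{i+2}$. Since $g_1=0$, (10) is an equality for $i=1$, and $2\cdot2^i(2i-3)+2^{i+2}=2^{i+1}(2(i+1)-3)$.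

*$q$ even.* The only ramified place is the one over $\nu=0$, with odd pole order $2^{i+1}-1$ and different exponent $2^{i+1}$. So $2g_{i+1}-2=2(2g_i-2)+2^{i+1}$, and with $2g_1-2=-2$ induction gives $2g_i-2=2^i(i-2)\le2^i(2i-3)$.

For example, for $q$ even and $r=3$ the curve is $\gamma_2^2+\gamma_2=(1+\nu)/\nu^3$, and $2g_2-2=2(-2)+4=0$: a curve of genus one.

**Step 3: points.** This step produces $\lambda$ and $\beta_1$. Let $i=r-1\ge1$ and $q\ge(r-1)^24^r=i^24^{i+1}$. Then $\sqrt q\ge i2^{i+1}\ge4$, and by (10)
$$\sqrt q-2g_i\ \ge\ i2^{i+1}-2^i(2i-3)-2\ =\ 3\cdot2^i-2\ \ge\ 2^{i+1}.$$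
By Hasse–Weil $F_i$ has at least $q+1-2g_i\sqrt q\ge1+2^{i+1}\sqrt q>2^{i+1}+2$ rational places.

The rational places over $\lambda\in\{0,\infty\}$ or $\lambda^4=1$ are bad. For $q$ odd there are at most $2\cdot2^{i-1}$ over $\lambda=0,\infty$, two over $\lambda=\pm1$ (total ramification), and at most $2\cdot2^{i-1}$ over $\lambda^2=-1$: together at most $2^{i+1}+2$. For $q$ even, $\lambda^4=1$ means $\nu=0$. There is one place over $\nu=0$ and there are at most $2\cdot2^{i-1}$ over $\nu=\infty,1$: together at most $1+2^i$. So some rational place is good. There the functions $\gamma_1,\dots,\gamma_{r-1}$ and $D^{-2}$ are regular and take values in $\mathbb F_q$ satisfying (9) with $\gamma_1=1/\nu$, and $\lambda\in\mathbb F_q^*$, $\lambda^4\ne1$. Taking $\beta_1=\gamma_{r-1}$, (7) gives $\beta_r=\gamma_0=-1$, as wanted in Section 3. So $\mathrm{PSL}(2,q)\notin V_r$.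

**Step 4: the explicit lower bound.** We choose $r$ in terms of $q$. Let $q\ge4$, $\ell=\frac12\log_2q\ge1$ and $r=\lfloor\ell-\log_2\ell\rfloor$. If $r\ge2$, then $r-1<\ell$, so $\log_2(r-1)+r\le\log_2\ell+\ell-\log_2\ell=\ell$, i.e. $(r-1)^24^r\le q$. The depth is therefore at least $r+1>\ell-\log_2\ell$. If $r<2$, then $\ell-\log_2\ell<2$, while the depth is at least $3$ because $\mathrm{PSL}(2,q)$ is insoluble. This proves Theorem A. $\square$

## 5. The exact depth of $\mathrm{PSL}(2,2^n)$

In characteristic $2$ the map (7) is the $\mathbb F_2$-linear map $A_c$, so its periodic points are understood by linear algebra. Theorem C says that the trace then tells the whole story. Let $q=2^n$, $n\ge2$, $G=\mathrm{SL}_2(q)=\mathrm{PSL}(2,q)$.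

**Step 1: periodic points of $A_c$.** Here $\ker A_c=\mathbb F_2$. The dimensions of $\ker A_c^j$ increase strictly until they stabilize, so $1\le k(c)\le n$. By Fitting's lemma $\mathbb F_q=\ker A_c^{k(c)}\oplus A_c^{k(c)}(\mathbb F_q)$, with $A_c$ bijective on the second summand. A periodic point lies in every image $A_c^m(\mathbb F_q)$. So the periodic points are exactly $A_c^{k(c)}(\mathbb F_q)$.

Fix $y\in G$ with $t=\mathrm{tr}\,y$, and put $z_m=[x,{}_my]$.

**Step 2: $t=0$.** These cases are easy and we remove them. If $y=1$, then $z_1=1$ is periodic. If $t=0$ and $y\ne1$, then $y^2=ty-1=1$, and by Section 2 $z_2$ is periodic.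

**Step 3: coordinates when $t\ne0$.** This step describes all $z$ that can occur with a given trace. Put $c=t^2$, which is $4-t^2$ in characteristic $2$. The matrix $y$ is not scalar, and its characteristic polynomial $X^2+tX+1$ is separable. So $E=\mathbb F_q[y]$ is an étale quadratic algebra (a field, or $\mathbb F_q\times\mathbb F_q$), with involution $a\mapsto\bar a$, norm $N$ and trace $\mathrm{Tr}$. Here $\bar y=y^{-1}=y+t$. Since $y$ is not scalar, it has a cyclic vector, so $\mathbb F_q^2\cong E$ as an $E$-module and $M_2(\mathbb F_q)=\mathrm{End}_{\mathbb F_q}(E)$. Let $j$ be the involution as an element of this endomorphism ring: $ja=\bar aj$, $j^2=1$. If $a+bj=0$, evaluate at $1$ and at $y$: $a+b=0$ and $ay+b\bar y=0$, so $b(\bar y+y)=bt=0$ and $a=b=0$. By dimension, $M_2(\mathbb F_q)=E\oplus Ej$. Moreover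
$$\mathrm{tr}(a+bj)=\mathrm{Tr}(a),\qquad\det(a+bj)=N(a)-N(b).\tag{11}$$
For the trace, $\mathrm{tr}(bj)$ is linear in $b$. In the basis $1,y$ the map $j$ sends $1\mapsto1$, $y\mapsto y+t$ and has trace $0$; the map $yj$ sends $1\mapsto y$, $y\mapsto y\bar y=1$ and has trace $0$. For the determinant, the adjugate of $a+bj$ is $\mathrm{Tr}(a)-(a+bj)=\bar a+bj$, and $(a+bj)(\bar a+bj)=N(a)+abj+baj+b\bar b=N(a)+N(b)$.

Let $E_\sigma=\{z\in G:\mathrm{tr}\,z=\sigma,\ \mathrm{tr}(zy^{-1})=t\}$. By (3), $z_m\in E_{\sigma_m}$ for $m\ge1$, with $\sigma_m=\mathrm{tr}\,z_m$. By (3) and the remark after (6), $f_y(E_\sigma)\subseteq E_{\varphi(\sigma)}$ with $\varphi(\sigma)=\sigma(\sigma+c)$, and $\beta_m=\sigma_m/c$ satisfies $\beta_{m+1}=A_c(\beta_m)$.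

Let $z=a+bj\in E_\sigma$. Then $zy^{-1}=ay^{-1}+b\bar y^{-1}j$, so $\mathrm{Tr}(a)=\sigma$ and $\mathrm{Tr}(ay^{-1})=t$. The trace form of $E$ is nondegenerate and $1,y^{-1}$ is a basis, so $\sigma$ determines $a$, and hence also $N(b)=N(a)-1$.

**Step 4: a transitive action.** We show that all points of $E_\sigma$ behave alike, except in two cases. The group $C_G(y)=E^1$ of elements of norm $1$ acts on $E_\sigma$ by conjugation, commuting with $f_y$. Explicitly $e^{-1}(a+bj)e=a+be^{-1}\bar e j=a+be^{-2}j$. Since $|E^1|=q\mp1$ is odd, $e\mapsto e^{-2}$ is bijective on $E^1$. If $N(a)\ne1$, then $N(b)$ is a fixed nonzero element, two such $b$ differ by a factor in $E^1$, and so $E^1$ is transitive on $E_\sigma$. If $N(a)=1$, then $ay^{-1}$ has norm $1$ and trace $t$, so $ay^{-1}\in\{y,y^{-1}\}$. (In a field these are the roots of $X^2+tX+1$. In $\mathbb F_q\times\mathbb F_q$ the two coordinates are the two roots in some order.) Then $a\in\{y^2,1\}$ and $\sigma\in\{\mathrm{tr}\,y^2,0\}=\{c,0\}$.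

**Step 5: $z_m$ is periodic as soon as its trace is.** Let $\sigma$ be $\varphi$-periodic with $E_\sigma\neq\emptyset$.

If $\sigma\ne0$, then $\sigma\ne c$, because $\varphi(c)=0=\varphi(0)$. So $E^1$ is transitive on $E_\sigma$. If $\varphi^m(\sigma)=\sigma$, $m\ge1$, then $f_y^m$ maps $E_\sigma$ to itself and commutes with the action. Its image is nonempty and $E^1$-invariant, so it is everything. A surjection of a finite set is a bijection, so all points of $E_\sigma$ are $f_y$-periodic.

If $\sigma=0$, then $a=1$, because $\mathrm{Tr}(1)=0$ and $\mathrm{Tr}(y^{-1})=t$, and $N(b)=0$. So $(bj)^2=N(b)=0$, $(1+bj)^{-1}=1+bj$, and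
$$[1+bj,y]=(1+bj)(1+by^{-2}j)=1+b(1+y^{-2})j,$$
as $bj\,by^{-2}j=b\bar b\,y^2=0$. Here $N(1+y^{-2})=(1+y^{-2})(1+y^2)=y^2+y^{-2}=t^2\ne0$. So $f_y$ is injective on the finite set $E_0$, which it maps to itself, and all points of $E_0$ are periodic.

So for $m\ge1$, $z_m$ is $f_y$-periodic if and only if $\beta_m=A_c^{m-1}(\beta_1)$ is $A_c$-periodic. The forward implication is trivial.

**Step 6: upper bound.** By Steps 1 and 5, $z_{k(c)+1}$ is periodic when $t\ne0$. Since $k(c)\ge1$, Step 2 fits too. Hence the depth is at most $1+\max_ck(c)\le n+1$.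

**Step 7: lower bound.** We show that every value $\beta_1$ occurs. Let $c\ne0$, $k=k(c)$, $t=\sqrt c$, and $y\in G$ with $\mathrm{tr}\,y=t$. Choose $\beta_1\in\ker A_c^k\setminus\ker A_c^{k-1}$ and $\sigma=c\beta_1$. The set $E_\sigma$ is nonempty: solve for $a$, then for $b$, using that $N:E\to\mathbb F_q$ is surjective. Let $z\in E_\sigma$. Then $zy^{-1}$ has determinant $1$ and trace $t\ne0$, so it is not scalar and is conjugate to $y^{-1}$ in $\mathrm{GL}_2(q)$, say $zy^{-1}=(y^{-1})^g$. Replacing $g$ by $eg$ with $e\in C_{\mathrm{GL}_2(q)}(y)=E^\times$ changes nothing, and $\det e=N(e)$ takes all values in $\mathbb F_q^*$, so we may take $g\in G$. By (5), $z=[x,y]$ for some $x\in G$. Now $\beta_k=A_c^{k-1}(\beta_1)$ is nonzero with $A_c(\beta_k)=0$, so it is not periodic. Thus $[x,{}_ky]$ is not periodic, and the depth is at least $k+1$.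

**Step 8: $n$ a power of $2$.** Take $c=1$, so $A_1=F+1$ with $F$ the squaring map. Then $A_1^n=F^n+1=0$, and $A_1^{n-1}=(F^n+1)/(F+1)=1+F+\dots+F^{n-1}$ as polynomials in $F$. This is the trace $\mathbb F_q\to\mathbb F_2$, which is not $0$. So $k(1)=n$ and the depth is $n+1$. This proves Theorem C. $\square$

**Check on the smallest cases.** For $n=2$ we get $\mathrm{depth}\,\mathrm{PSL}(2,4)=3$. For $n=3$, $k(c)=3$ would require $\beta\in\mathbb F_8\setminus\mathbb F_2$ with $A_c(\beta)=1$, i.e. $1/c=\beta^2+\beta$, and then a solution $\gamma$ of $A_c(\gamma)=\beta$, i.e. $\gamma^2+\gamma=\beta^3+\beta^2$. That is possible only if $\mathrm{Tr}(\beta^3+\beta^2)=0$. If $\beta^3=\beta+1$, then $\mathrm{Tr}\,\beta=0$ and $\mathrm{Tr}(\beta^3+\beta^2)=\mathrm{Tr}(\beta^2+\beta+1)=1$. If $\beta^3=\beta^2+1$, it is $\mathrm{Tr}(1)=1$. So $k(c)\le2$, and $k(c)\geq 2$ for $1/c=\beta^2+\beta$. Hence $\mathrm{depth}\,\mathrm{PSL}(2,8)=3$, matching the known facts.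

## 6. Suzuki groups as solutions of $\tau(g)=\theta(g)$

Neither earlier argument reaches the Suzuki groups. Theorem A does not help through subgroups: for $q=2^{2n+1}$ we have $q\equiv2$ mod $3$, so $|Sz(q)|=q^2(q^2+1)(q-1)$ is prime to $3$, while $3$ divides $|\mathrm{PSL}(2,q')|$ for every $q'$. The trace recursion rested on $y^2=ty-1$. Below $y$ will be a diagonal $4\times4$ matrix with four distinct entries, whose minimal polynomial has degree four, so that reduction is not available. What remains usable is going backwards via (5), with a target in $U^+y^2$. We shall do this over an infinite field, and then come down to finite fields. For this we need a description of $Sz(q)$ by equations.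

**Step 1: the endomorphism $\tau$ of $\mathrm{Sp}_4$.** We construct a square root of Frobenius. Let $k$ be a field of characteristic $2$, $J$ the antidiagonal $4\times4$ permutation matrix, and $\mathrm{Sp}_4=\{g:gJg^T=J\}$. Then $g^{-1}=Jg^TJ$. Multiplying $Jg^TJg=1$ by $J$ gives $g^TJg=J$, so $g^T\in\mathrm{Sp}_4$; also $\det g=1$. Let $\tau(g)$ be the $4\times4$ matrix of $2\times2$ minors of $g$ with rows $I$ and columns $K$ in the order $12,13,24,34$.

*$\tau$ is an endomorphism of $\mathrm{Sp}_4$.* Let $g$ act on row vectors, $e_ig=\sum_jg_{ij}e_j$. On $\Lambda^2$ we have $e_Ig=\sum_Kg_{I,K}e_K$, with all six pairs $K$ and $g_{I,K}$ the minors. The form $uJv^T$ is alternating and invariant. So the kernel $K_5$ of contraction with it, $e_{14},e_{23}\mapsto1$ and all other $e_{ij}\mapsto0$, is invariant; it is spanned by $e_{12},e_{13},e_{24},e_{34},e_{14}+e_{23}$. The vector $e_{14}+e_{23}$ corresponds to the alternating matrix $J$ and is invariant because $g^TJg=J$. So $g$ acts on $K_5/\langle e_{14}+e_{23}\rangle$, with matrix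 $\tau(g)$ in the basis $e_{12},e_{13},e_{24},e_{34}$. Hence $\tau$ is multiplicative. The wedge pairing $K_5\times K_5\to\Lambda^4$ is invariant (as $\det g=1$) and has $e_{14}+e_{23}$ in its radical. Since $e_{12}\wedge e_{34}=e_{13}\wedge e_{24}=e_{1234}$ in characteristic $2$, its Gram matrix in this basis is $J$. So $\tau(g)\in\mathrm{Sp}_4$.

*$\tau^2=\mathrm{Frob}_2$.* Compute modulo $e_{14}+e_{23}$. For $g=I+t(E_{12}+E_{34})$: $e_{13}g=(e_1+te_2)\wedge(e_3+te_4)=e_{13}+t(e_{14}+e_{23})+t^2e_{24}\equiv e_{13}+t^2e_{24}$, and $e_{12},e_{24},e_{34}$ are fixed. For $g=I+tE_{23}$: $e_{12}\mapsto e_{12}+te_{13}$, $e_{24}\mapsto e_{24}+te_{34}$, and $e_{13},e_{34}$ are fixed. So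
$$\tau(I+t(E_{12}+E_{34}))=I+t^2E_{23},\qquad\tau(I+tE_{23})=I+t(E_{12}+E_{34}).$$
Also $\tau(g^T)=\tau(g)^T$. On these root elements and their transposes $\tau^2$ is $\mathrm{Frob}_2$. They generate $\mathrm{Sp}_4(k)$, being the root subgroups for the simple roots and their negatives (textbook fact). Hence $\tau^2=\mathrm{Frob}_2$.

**Step 2: the groups $G(k)$.** For a field $k$ of characteristic $2$ with a ring endomorphism $\theta$ satisfying $\theta^2(z)=z^2$, put
$$G(k)=\{g\in\mathrm{Sp}_4(k):\tau(g)=\theta(g)\},\tag{12}$$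
with $\theta$ applied entrywise. Let $k=\mathbb F_q$, $q=2^{2n+1}$, $\theta_n(z)=z^{2^{n+1}}$; then $\theta_n^2(z)=z^{2q}=z^2$. For instance on $\mathbb F_8$ we have $\theta_1(z)=z^4$ and $\theta_1^2(z)=z^{16}=z^2$. We claim that $G(\mathbb F_q)=Sz(q)$. Let $\Phi=\mathrm{Frob}_2^n\circ\tau$, so $\Phi^2=\mathrm{Frob}_2^{2n}\tau^2=\mathrm{Frob}_q$. If $g\in G(\mathbb F_q)$, then $\Phi(g)=\mathrm{Frob}_2^n\theta_n(g)=\mathrm{Frob}_2^{2n+1}(g)=g$. Conversely, let $g\in\mathrm{Sp}_4(\overline{\mathbb F}_2)$ with $\Phi(g)=g$. Then $\mathrm{Frob}_q(g)=g$, so $g$ and $\tau(g)$ have entries in $\mathbb F_q$, and $\theta_n(g)=\mathrm{Frob}_2^{n+1}\Phi(g)=\mathrm{Frob}_q\tau(g)=\tau(g)$. So $G(\mathbb F_q)$ is the fixed-point group of the Steinberg endomorphism $\Phi$, i.e. $G(\mathbb F_q)={}^2B_2(q)=Sz(q)$ (Ono; Steinberg).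

**Step 3: elements of $G(k)$ that we need.** Let $(k,\theta)$ be arbitrary as in Step 2.

* *Diagonal elements.* We have $\tau(\mathrm{diag}(d_1,d_2,d_2^{-1},d_1^{-1}))=\mathrm{diag}(d_1d_2,d_1d_2^{-1},d_1^{-1}d_2,d_1^{-1}d_2^{-1})$. The condition in (12) is $\theta(d_1)=d_1d_2$, $\theta(d_2)=d_1d_2^{-1}$. With $d_2=\kappa$ the second says $d_1=\kappa\theta(\kappa)$, and then the first holds because $\theta^2(\kappa)=\kappa^2$. So the diagonal elements are exactly $M_\kappa:=\mathrm{diag}(\kappa\theta(\kappa),\kappa,\kappa^{-1},(\kappa\theta(\kappa))^{-1})$, $\kappa\in k^*$, and $M_\kappa M_{\kappa'}=M_{\kappa\kappa'}$. Over $\mathbb F_8$: $M_\kappa=\mathrm{diag}(\kappa^5,\kappa,\kappa^{-1},\kappa^{-5})$.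
* *$J\in G(k)$.* It interchanges $e_{12}\leftrightarrow e_{34}$, $e_{13}\leftrightarrow e_{24}$, so $\tau(J)=J=\theta(J)$. Conjugation by $J$ reverses the diagonal, so $JM_\kappa^{-1}J=M_\kappa$.
* *$p:=I+E_{13}+E_{24}+E_{14}\in G(k)$.* For $I+t(E_{13}+E_{24})$: $e_{12}\mapsto(e_1+te_3)\wedge(e_2+te_4)=e_{12}+t(e_{14}+e_{23})+t^2e_{34}$, and $e_{13},e_{24},e_{34}$ are fixed, so its image is $I+t^2E_{14}$. For $I+tE_{14}$: $e_{12}\mapsto e_{12}+te_{24}$, $e_{13}\mapsto e_{13}+te_{34}$, so its image is $I+t(E_{13}+E_{24})$. Since $p=(I+E_{13}+E_{24})(I+E_{14})$ and the factors commute, $\tau(p)=p=\theta(p)$. (Both factors lie in $\mathrm{Sp}_4$.)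
* *Triangular matrices.* If $g$ is upper triangular, a minor with rows $i_1<i_2$ and columns $k_1<k_2$ vanishes unless $i_1\le k_1$ and $i_2\le k_2$. As $12\le13\le24\le34$ is a chain in this order, $\tau$ maps upper (lower) unitriangular matrices to upper (lower) unitriangular ones.

Let $U^\pm$ denote the groups of upper/lower unitriangular matrices.

## 7. From a difference field to the fields $\mathbb F_{2^{2n+1}}$

A field with an endomorphism $\theta$ as in (12) is a *difference field*. If we solve a system of equations in $z$ and $\theta(z)$ over one such field, when can we solve it over $(\mathbb F_q,\theta_n)$? The tool is the following theorem.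

**Theorem (Hrushovski; published proof: Y. Varshavsky, *Intersection of a correspondence with a graph of Frobenius*, J. Algebraic Geom. 27 (2018), 1–20).** Let $X$ and $C$ be irreducible schemes of finite type over $\overline{\mathbb F}_p$, with $X$ defined over $\mathbb F_{q_0}$, and let $c=(c_1,c_2):C\to X\times X$ be a morphism with $c_1,c_2$ both dominant. Then for all sufficiently large $n$ there is a point $z\in C(\overline{\mathbb F}_p)$ with $c_2(z)=\mathrm{Frob}_{q_0^n}(c_1(z))$.

The hypotheses are symmetric in $c_1,c_2$, so it does not matter on which of them the Frobenius is put. In our application $c_2$ is an isomorphism and $c_1$ is finite and bijective on points, so additional finiteness hypotheses that occur in quantitative versions also hold.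

**Lemma 1.** Let $L$ be a field of characteristic $2$ in which $\mathbb F_2$ is algebraically closed, $\theta$ a ring endomorphism of $L$ with $\theta^2(z)=z^2$, and $f_1,\dots,f_k\in\mathbb F_2[X_1,\dots,X_m,X_1',\dots,X_m']$. If $f_j(a,\theta(a))=0$ for all $j$ for some $a\in L^m$, then for all large $n$ there is $b\in\mathbb F_q^m$, $q=2^{2n+1}$, with $f_j(b,\theta_n(b))=0$ for all $j$.

A small example: the system $hh^*=1$, $(h+1)\zeta=1$ asks for an element $h\ne0,1$. It is solvable in $\mathbb F_{2^{2n+1}}$ exactly for $n\ge1$, so "large $n$" cannot be dropped.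

*Proof.* Let $I$ be the kernel of $\mathbb F_2[X,X']\to L$, $(X,X')\mapsto(a,\theta(a))$. It is prime and contains all $f_j$. The fraction field of $\mathbb F_2[X,X']/I$ embeds in $L$, so $\mathbb F_2$ is algebraically closed in it. As $\mathbb F_2$ is perfect, this field is a regular extension of $\mathbb F_2$, so $Y=V(I)\subset\mathbb A^{2m}_{\overline{\mathbb F}_2}$ is irreducible, and it is defined over $\mathbb F_2$.

Let $T(u,u')=(u',u^2)$, with coordinatewise squares. Then $T^2=\mathrm{Frob}_2$. If $f\in I$, then $f(T(a,\theta(a)))=f(\theta(a),\theta^2(a))=\theta(f(a,\theta(a)))=0$, so $f\circ T\in I$. Hence $T(Y)\subseteq Y$. The map $T|_Y$ is finite because $T^2$ is, and injective on points because $T^2$ is. Its image is closed of dimension $\dim Y$ in the irreducible $Y$, so $T|_Y$ is dominant, indeed bijective on points.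

Apply the theorem to $X=C=Y$, $c=(T,\mathrm{id})$, $q_0=2$. For large $n$ we get $(u,u')\in Y$ with $(u,u')=\mathrm{Frob}_2^n(T(u,u'))$, i.e. $u=u'^{\,2^n}$ and $u'=u^{2^{n+1}}$. Then $u^{2^{2n+1}}=u$, so $u\in\mathbb F_q^m$, and $u'=\theta_n(u)$. Since $(u,u')\in Y$, take $b=u$. $\square$

## 8. Conjugation by a matrix with very large and very small eigenvalues

We now choose $L$ so that going backwards becomes a convergent procedure.

**Definition.** The *Hahn series field* $L=\mathbb F_2((s^{\mathbb R}))$ consists of the formal sums $\sum_{\gamma\in\mathbb R}a_\gamma s^\gamma$, $a_\gamma\in\mathbb F_2$, with well-ordered support. Its valuation $v$ is the least exponent that occurs. Put $\theta(\sum a_\gamma s^\gamma)=\sum a_\gamma s^{\sqrt2\gamma}$.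

The map $\theta$ is a ring endomorphism since $\gamma\mapsto\sqrt2\gamma$ is additive and order preserving. In characteristic $2$ with coefficients in $\mathbb F_2$ we have $(\sum a_\gamma s^\gamma)^2=\sum a_\gamma s^{2\gamma}$, so $\theta^2(z)=z^2$; and $v(\theta z)=\sqrt2\,v(z)$. For example $\theta(1+s+s^{\sqrt2})=1+s^{\sqrt2}+s^2$, and applying $\theta$ again gives $1+s^2+s^{2\sqrt2}$, the square.

Let $O$ be the valuation ring, $\mathfrak m$ its maximal ideal, and $\mathfrak m_\rho=\{v\ge\rho\}$. The residue field is $\mathbb F_2$, so $O^\times=1+\mathfrak m$. $L$ is complete: in a Cauchy sequence the coefficients below any bound are eventually constant. And $\mathbb F_2$ is algebraically closed in $L$: an element algebraic over $\mathbb F_2$ generates a finite subfield, whose nonzero elements are roots of unity and have valuation $0$, so it embeds in the residue field.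

Put $G(O)=G(L)\cap M_4(O)$. This is a group because $g^{-1}=Jg^TJ$. Both $G(L)$ and $G(O)$ are closed under limits, because the equations in (12) are continuous. Fix
$$\eta=s^{-1},\qquad y=M_\eta .$$
The diagonal entries of $y$ have valuations $-(1+\sqrt2),\,-1,\,1,\,1+\sqrt2$, with consecutive gaps $\sqrt2,2,\sqrt2$. The same holds for $y'=M_{\eta'}$ with $\eta'\in\eta O^\times$. The $(i,j)$ entry of $u^{y'}$ is $u_{ij}$ times the quotient of the $j$-th by the $i$-th diagonal entry of $y'$. Hence, for $\rho\ge0$:
$$\begin{aligned}&u\in U^+(O),\ u\equiv1\bmod\mathfrak m_\rho\ \Longrightarrow\ u^{y'}\equiv1\bmod\mathfrak m_{\rho+\sqrt2};\\&b\in U^-(O),\ b\equiv1\bmod\mathfrak m_\rho\ \Longrightarrow\ y'by'^{-1}\equiv1\bmod\mathfrak m_{\rho+\sqrt2}.\end{aligned}\tag{13}$$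

**Lemma 2.** If $g\in G(O)$ and $g_{44}\in O^\times$, then $g=u\,d\,w$ with $u\in U^+(O)$, $d$ diagonal, $w\in U^-(O)$, all in $G(O)$, and $d_{44}=g_{44}$. Over any commutative ring such a decomposition $udw$ (with $d$ invertible diagonal) is unique.

*Proof.* *Uniqueness.* If $udw=u'd'w'$, then $u'^{-1}u=d'w'w^{-1}d^{-1}$ is upper unitriangular and lower triangular, so it is $1$. Then $w'w^{-1}=d'^{-1}d$ is unitriangular and diagonal, so it is $1$.

*Existence in $\mathrm{GL}_4(O)$.* We show that all trailing principal minors of $g$ are units. The first is $g_{44}$. The second, on rows and columns $3,4$, is $\tau(g)_{44}=\theta(g_{44})$, a unit. The third is $(g^{-1})_{11}\det g=(Jg^TJ)_{11}=g_{44}$, and the fourth is $\det g=1$. So elimination works from the lower right corner: clear the rest of column $4$ by a left factor in $U^+(O)$ and the rest of row $4$ by a right factor in $U^-(O)$. The remaining $3\times3$ block has trailing minors that are quotients of those of $g$ by $g_{44}$, again units, and we continue. This gives $g=udw$,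 and $(udw)_{44}=d_{44}$.

*The factors lie in $G(O)$.* The automorphism $h\mapsto Jh^{-T}J$ of $\mathrm{GL}_4$ preserves upper unitriangular, diagonal and lower unitriangular matrices. Its fixed points are the elements of $\mathrm{Sp}_4$, and it fixes $g$. By uniqueness it fixes $u,d,w$, so these are in $\mathrm{Sp}_4$. Then $\tau(u)\tau(d)\tau(w)=\tau(g)=\theta(g)=\theta(u)\theta(d)\theta(w)$. By Section 6, Step 3, both sides are decompositions of the same type, so uniqueness gives $u,d,w\in G(O)$. $\square$

The next lemma says that $xy^{-1}$ is conjugate in $G(O)$ to a diagonal element close to $y^{-1}$. Recall from (5) that this is almost what is needed to write $x$ as a commutator with $y$.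

**Lemma 3.** Let $x\in G(O)$, $x_{44}\in O^\times$. Then there are $\eta'\in\eta O^\times$ and $g\in G(O)$ with $g_{44}\in O^\times$ and $xy^{-1}=g^{-1}M_{\eta'}^{-1}g$.

*Proof.* **Step 1: removing the upper triangular part.** Let $x^{(0)}=x$ and $\rho_i=i\sqrt2$. Given $x^{(i)}\in G(O)$ with $x^{(i)}_{44}\in O^\times$, write $x^{(i)}=u_id_iw_i$ by Lemma 2 and set
$$x^{(i+1)}=u_i^{-1}x^{(i)}y^{-1}u_iy=d_iw_i\,u_i^{\,y},\qquad\text{so}\quad x^{(i+1)}y^{-1}=u_i^{-1}(x^{(i)}y^{-1})u_i.$$
Assume inductively $u_i\equiv1$ mod $\mathfrak m_{\rho_i}$; this says nothing for $i=0$. By (13), $x^{(i+1)}\equiv d_iw_i$ mod $\mathfrak m_{\rho_{i+1}}$. So $x^{(i+1)}\in G(O)$, and its $(4,4)$ entry is congruent to the unit $(d_i)_{44}$, hence a unit. Modulo $\mathfrak m_{\rho_{i+1}}$ we now have two decompositions of the same matrix, $u_{i+1}d_{i+1}w_{i+1}$ and $1\cdot d_iw_i$. By uniqueness over $O/\mathfrak m_{\rho_{i+1}}$, $u_{i+1}\equiv1$, $d_{i+1}\equiv d_i$, $w_{i+1}\equiv w_i$ mod $\mathfrak m_{\rho_{i+1}}$. So the induction continues, and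
$$a=u_0u_1u_2\cdots\in U^+(O)\cap G(O),\quad d_i\to d=M_\kappa\ (\kappa\in O^\times),\quad w_i\to w\in U^-(O)\cap G(O)$$
all exist. Since $u_i\to1$, we have $x^{(i)}\to dw$ and $a^{-1}xy^{-1}a=\lim x^{(i)}y^{-1}=dwy^{-1}$.

**Step 2: removing the lower triangular part.** Let $y'=yd^{-1}=M_{\eta'}$ with $\eta'=\eta/\kappa$, and $w'=dwd^{-1}\in U^-(O)\cap G(O)$. Then $dwy^{-1}=w'y'^{-1}$. Define $b_0=1$ and $b_{i+1}=y'(b_iw')y'^{-1}$, which lies in $U^-(O)\cap G(O)$ by (13). By (13), $b_1\equiv1$ mod $\mathfrak m_{\sqrt2}$, and $b_{i+1}b_i^{-1}=y'(b_ib_{i-1}^{-1})y'^{-1}$. So $b_{i+1}b_i^{-1}\equiv1$ mod $\mathfrak m_{(i+1)\sqrt2}$. Hence $b_i$ converges to some $b\in U^-(O)\cap G(O)$ with $b\equiv1$ mod $\mathfrak m_{\sqrt2}$ and $b=y'bw'y'^{-1}$. This says $y'^{-1}b=bw'y'^{-1}$, i.e. $b^{-1}y'^{-1}b=w'y'^{-1}$.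

Together, $xy^{-1}=a\,w'y'^{-1}a^{-1}=g^{-1}y'^{-1}g$ with $g=ba^{-1}\in G(O)$, and $g_{44}\equiv(a^{-1})_{44}=1$ mod $\mathfrak m$. $\square$

To use (5) we need $\eta'=\eta$ exactly. One obvious necessary condition turns out to be sufficient.

**Lemma 4.** If in Lemma 3 also $\mathrm{tr}(xy^{-1})=\mathrm{tr}(y)$, then $\eta'=\eta$.

*Proof.* The diagonal of $M_{\eta'}^{-1}$ is that of $M_{\eta'}$ in reverse order. So $\mathrm{tr}\,M_{\eta'}=\mathrm{tr}\,M_{\eta'}^{-1}=\mathrm{tr}(xy^{-1})=\mathrm{tr}\,M_\eta$. Write $\eta'=\eta(1+\delta)$, $\delta\in\mathfrak m$, and suppose $\delta\ne0$, $v(\delta)=e>0$. Then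
$$\eta'\theta(\eta')-\eta\theta(\eta)=\eta\theta(\eta)\big(\delta+\theta(\delta)+\delta\theta(\delta)\big)$$
has valuation $e-(1+\sqrt2)$, since $v(\theta\delta)=\sqrt2e>e$. The differences of the other three diagonal entries have valuations $e-1$, $e+1$, $e+1+\sqrt2$, which are strictly larger. So the traces differ, a contradiction. $\square$

How do we arrange the trace condition? Going backwards, $x$ is determined only up to left multiplication by $C(y)$, by (3), and the elements $M_\kappa$ lie in $C(y)$. This one-parameter freedom is exactly enough.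

**Lemma 5.** If $g\in G(O)$, $g_{44}\in O^\times$, there is $\kappa\in O^\times$ with $\mathrm{tr}(M_\kappa gy^{-1})=\mathrm{tr}(y)$.

*Proof.* Put $E=\eta\theta(\eta)$ and $\lambda=\kappa^{-1}$. As $y^{-1}=\mathrm{diag}(E^{-1},\eta^{-1},\eta,E)$, the equation reads
$$\lambda\theta(\lambda)g_{44}E+\lambda g_{33}\eta+\lambda^{-1}g_{22}\eta^{-1}+(\lambda\theta(\lambda))^{-1}g_{11}E^{-1}=E+\eta+\eta^{-1}+E^{-1}.$$
Divide by $E$ and use $\eta/E=\theta(\eta)^{-1}$ and characteristic $2$. The equation is equivalent to $\lambda\theta(\lambda)=g_{44}^{-1}(1+h(\lambda))$ with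
$$h(\lambda)=E^{-1}(\eta+\eta^{-1}+E^{-1})+\theta(\eta)^{-1}g_{33}\lambda+E^{-1}\eta^{-1}g_{22}\lambda^{-1}+E^{-2}g_{11}(\lambda\theta(\lambda))^{-1}.$$
Since $v(\theta(\eta)^{-1})=\sqrt2$, $v(E^{-1}\eta^{-1})=2+\sqrt2$, $v(E^{-2})=2+2\sqrt2$, all coefficients have valuation $\ge\sqrt2$. So $h(O^\times)\subseteq\mathfrak m_{\sqrt2}$. On $O^\times$ inversion preserves congruences mod $\mathfrak m_\rho$, $\rho\ge0$, and so does $\theta$, since $\sqrt2\rho\ge\rho$. Thus $\lambda\equiv\lambda'$ mod $\mathfrak m_\rho$ implies $h(\lambda)\equiv h(\lambda')$ mod $\mathfrak m_{\rho+\sqrt2}$.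

The map $N(\lambda)=\lambda\theta(\lambda)$ is a bijection of $O^\times$ with inverse $\lambda\mapsto\lambda^{-1}\theta(\lambda)$: $N(\lambda^{-1}\theta(\lambda))=\lambda^{-1}\theta(\lambda)\theta(\lambda)^{-1}\theta^2(\lambda)=\lambda$ and $(\lambda\theta(\lambda))^{-1}\theta(\lambda)\theta^2(\lambda)=\lambda$. Both maps preserve congruences mod $\mathfrak m_\rho$. Hence $\Psi(\lambda)=N^{-1}\big(g_{44}^{-1}(1+h(\lambda))\big)$ maps $O^\times$ to itself and improves congruences from $\mathfrak m_\rho$ to $\mathfrak m_{\rho+\sqrt2}$. It is a contraction of the complete space $O^\times$, and its fixed point is the required $\lambda$. $\square$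

## 9. Backward orbits in $G(L)$ and Theorem B

**Proposition 6.** For every $r\ge1$ there is $x\in G(L)$ with $[x,{}_ry]\in U^+y^2$.

*Proof.* **Start: an element whose first commutator lies in $U^+y^2$.** The matrix $Jp\in G(O)$ has $(Jp)_{44}=p_{14}=1$. By Lemma 5 choose $\kappa_1\in O^\times$ such that $x_1=M_{\kappa_1}Jp$ satisfies $\mathrm{tr}(x_1y^{-1})=\mathrm{tr}\,y$. Then $x_1\in G(O)$ and $(x_1)_{44}\in O^\times$. Since $M_{\kappa_1}$ commutes with $y$ and $Jy^{-1}J=y$,
$$[x_1,y]=(y^{-1})^{Jp}y=p^{-1}(Jy^{-1}J)p\,y=p^{-1}(ypy^{-1})\,y^2\in U^+y^2 .$$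

**Going back one step.** Suppose $x_i\in G(O)$ with $(x_i)_{44}\in O^\times$ and $\mathrm{tr}(x_iy^{-1})=\mathrm{tr}\,y$. By Lemmas 3 and 4 there is $g\in G(O)$ with $g_{44}\in O^\times$ and $x_iy^{-1}=g^{-1}y^{-1}g$. By Lemma 5 choose $\kappa\in O^\times$ such that $x_{i+1}:=M_\kappa g$ has $\mathrm{tr}(x_{i+1}y^{-1})=\mathrm{tr}\,y$. Then $x_{i+1}\in G(O)$, $(x_{i+1})_{44}\in O^\times$, and $[x_{i+1},y]=g^{-1}y^{-1}g\,y=x_i$. So $x_{i+1}$ satisfies the same hypotheses and we can continue. In the end $[x_r,{}_{r-1}y]=x_1$, and $[x_r,{}_ry]=[x_1,y]\in U^+y^2$. $\square$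

**Proof of Theorem B.** Fix $r\ge1$; the case $r=0$ follows since $V_0\subseteq V_1$. We encode Proposition 6 in equations. The unknowns are a $4\times4$ matrix $x$, and $h,h^*,\zeta$, with the equations

1. $xJx^T=J$;
2. $\tau(x)=\theta(x)$;
3. $hh^*=1$ and $(h+1)\zeta=1$;
4. with $y=\mathrm{diag}(h\theta(h),h,h^*,h^*\theta(h^*))$ and inverses computed as $g^{-1}=Jg^TJ$, the matrix $[x,{}_ry]\,y^{-2}$ is upper unitriangular.

These are polynomial equations over $\mathbb F_2$ in the unknowns and their $\theta$-images. By Proposition 6 they have a solution in $L$ with $h=\eta$, $h^*=\eta^{-1}$, $\zeta=(\eta+1)^{-1}$. By Lemma 1, for all large $n$ they have a solution in $(\mathbb F_q,\theta_n)$, $q=2^{2n+1}$.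

By (12) and Section 6 this gives $x,y=M_h\in Sz(q)$ with $h\ne1$ and $[x,{}_ry]\in U^+y^2$. As $h^2\ne1$, $y^2\notin U^+$, so $[x,{}_ry]\notin U^+$. But $[x,{}_ry]$ and $y$ are upper triangular, and commutators of upper triangular matrices lie in $U^+$. So $[x,{}_jy]\in U^+$ for all $j>r$. Hence $[x,{}_ry]\ne[x,{}_jy]$ for all $j>r$, and $Sz(q)\notin V_r$ by (1). $\square$

## 10. Sections $A_l$, $\mathrm{PSL}(2,q)$ and $Sz(q)$ in all simple groups

**Proof of the Main Theorem.** Suppose $V_r$ contains infinitely many nonabelian simple groups. By the classification it contains infinitely many alternating groups or infinitely many simple groups of Lie type. The former is excluded by (4). In the latter case the groups have unbounded rank, or bounded rank for infinitely many of them.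

**Step 1: classical groups of unbounded rank.** We find large alternating subgroups. Let the natural module have dimension $N$. For $\mathrm{PSL}_N(q)$ and $\mathrm{PSU}_N(q)$ use even permutation matrices, $l=N$. They have determinant $1$ and preserve the standard Hermitian form. For symplectic and orthogonal groups take a totally singular subspace $W$ of dimension $l\ge\frac N2-1$ and a totally singular subspace $W^*$ dual to it. Let $A_l\le\mathrm{GL}_l(q)$ act on $W\oplus W^*$, and trivially on the orthogonal complement. For $l\ge5$, $A_l$ is perfect, so it lies in the derived group. Being simple and not consisting of scalars, it meets the scalars trivially, so it embeds in the simple group. By (2), $V_r$ would contain $A_l$ for arbitrarily large $l$, contradicting (4).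

**Step 2: bounded rank, including all exceptional types.** For given type, rank and $q$ there are only finitely many groups, so $q$ is unbounded. We show that for $q\ge4$ a simple group of Lie type over $\mathbb F_q$, in the standard notation below, is $Sz(q)$ or has a section $\mathrm{PSL}(2,q)$.

We use Carter's notation (*Simple Groups of Lie Type*): root elements $x_\alpha(t)$ and root subgroups $X_\alpha$. For an untwisted group over a field $K$ there is a homomorphism of $\mathrm{SL}_2(K)$ onto $\langle X_\alpha,X_{-\alpha}\rangle$ carrying the elementary matrices to $x_{\pm\alpha}(t)$ (Thm 6.3.1), with nontrivial image. A twisted group is generated by the fixed points $U^1,V^1$ of the twisting automorphism $\sigma$ on $U,V$ (Ch. 13), where $U,V$ are generated by the positive and the negative root subgroups. For $q\ge4$ the proper normal subgroups of $\mathrm{SL}_2(q)$ are central, so every nontrivial homomorphic image of $\mathrm{SL}_2(q)$ has $\mathrm{PSL}(2,q)$ as a quotient.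

* *Untwisted groups.* Take $\langle X_\alpha,X_{-\alpha}\rangle$.
* *$\mathrm{PSU}_N(q)$, $N\ge3$.* Take $\mathrm{SU}_2(q)\cong\mathrm{SL}_2(q)$ acting on a nondegenerate 2-space and trivially on its complement. It contains no nontrivial scalars, so it embeds.
* *$\mathrm P\Omega^-_{2l}(q)={}^2D_l(q)$ $(l\ge4)$, ${}^3D_4(q)$, ${}^2E_6(q)$.* There is a simple root $\alpha$ fixed by the graph symmetry, and $\sigma(x_{\pm\alpha}(t))=x_{\pm\alpha}(t^q)$, for a suitable choice of $\sigma$ within its standard description. So $x_{\pm\alpha}(t)$ with $t\in\mathbb F_q$ lie in $U^1$, resp. $V^1$, and they generate a nontrivial image of $\mathrm{SL}_2(q)$.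
* *${}^2G_2(q)$.* An involution centralizer is $2\times\mathrm{PSL}(2,q)$ (Ree, Ward).
* *${}^2F_4(q)$, $q=2^{2n+1}$.* Let $\alpha,\bar\alpha$ be the two end nodes of the $F_4$ diagram. The symmetry interchanges them, and $\langle X_{\pm\alpha}\rangle$ and $\langle X_{\pm\bar\alpha}\rangle=\sigma\langle X_{\pm\alpha}\rangle$ commute: no root is a combination of $\alpha$ and $\bar\alpha$ with both coefficients nonzero, since the two nodes are not joined. As the subgroups commute and $\sigma^2=1$, $g\mapsto g\,\sigma(g)$ is a homomorphism on $\langle X_{\pm\alpha}\rangle\cong\mathrm{SL}_2(q)$, and $\sigma(g\sigma(g))=\sigma(g)g=g\sigma(g)$. It maps $x_{\pm\alpha}(t)$ into $U^1$, resp. $V^1$, so its image lies in ${}^2F_4(q)$. An element $g=\sigma(g)^{-1}$ of the kernel lies in both commuting subgroups, so it is central in $\langle X_{\pm\alpha}\rangle$, hence trivial in characteristic $2$. Thus $\mathrm{SL}_2(q)=\mathrm{PSL}(2,q)$ embeds.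
* *${}^2B_2(q)=Sz(q)$.*

**Step 3: the contradiction.** By (2), $V_r$ would contain $\mathrm{PSL}(2,q)$ or $Sz(q)$ for unboundedly many $q$. The first contradicts Theorem A, applied with $\max(r,2)$ in place of $r$ (as $V_r\subseteq V_{\max(r,2)}$), and the second contradicts Theorem B. This proves the Main Theorem. $\blacksquare$

**Proof of the Corollary.** Let $\mathcal S_r$ be the set of nonabelian simple groups in $V_r$, up to isomorphism. It is finite by the Main Theorem. By (2), a section of a group in $V_r$ is in $V_r$, so a nonabelian simple section lies in $\mathcal S_r$. $\square$
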